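# Inverse limits of spheres with infinite inductive dimension

## 1. Polyhedra, inverse limits and three dimension functions

All spaces are Hausdorff. Write $I=[0,1]$.

**Definition (polyhedron).** A *polyhedron* is the geometric realization of a finite simplicial complex, so it is compact. Its dimension is the largest dimension of a simplex in the complex.

Example: the boundary of an $(n+1)$-simplex is an $n$-dimensional polyhedron homeomorphic to $S^n$. A polyhedron of dimension $0$ is a finite discrete space. A polyhedron of dimension $\le 1$ is a finite graph, possibly with isolated points.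

**Definition (inverse system, limit).** An *inverse system* $S=\{K_\sigma,\pi^\sigma_\varrho,\Sigma\}$ consists of a directed set $\Sigma$, spaces $K_\sigma$ $(\sigma\in\Sigma)$, and continuous *bonding maps* $\pi^\sigma_\varrho:K_\sigma\to K_\varrho$ for $\varrho\leqslant\sigma$, with $\pi^\sigma_\sigma=\mathrm{id}$ and $\pi^\sigma_\varrho\pi^\tau_\sigma=\pi^\tau_\varrho$ whenever $\varrho\leqslant\sigma\leqslant\tau$. Its *limit* $\lim S$ is the subspace of $\prod_\sigma K_\sigma$ consisting of all threads $\{x_\sigma\}$ with $\pi^\sigma_\varrho(x_\sigma)=x_\varrho$ for $\varrho\leqslant\sigma$. We write $\pi_\sigma:\lim S\to K_\sigma$ for the coordinate maps.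

Example: the spaces $\{0,1\}^F$, where $F$ runs over the finite subsets of $\omega_1$, with restriction maps, have limit $\{0,1\}^{\omega_1}$. With $\omega$ in place of $\omega_1$ the limit is the Cantor set.

If all $K_\sigma$ are compact, the limit is compact. If in addition they are nonempty and the bonding maps are surjective, then all $\pi_\sigma$ are surjective. Since $\Sigma$ is directed, the sets $\pi_\sigma^{-1}(O)$ with $O\subset K_\sigma$ open form a base of the limit. If each $K_\sigma$ is replaced by a homeomorphic copy and the bonding maps are transported along the homeomorphisms, the limit changes only by a homeomorphism. So a system of spaces homeomorphic to polyhedra is as good as a system of polyhedra.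

**Definition (large inductive dimension).** For normal spaces: $\operatorname{Ind}X=-1$ iff $X=\emptyset$; $\operatorname{Ind}X\le n$ if for every closed $A\subset X$ and every open $V\supset A$ there is an open $U$ with $A\subset U\subset V$ and $\operatorname{Ind}\operatorname{Fr}U\le n-1$.

Example: $\operatorname{Ind}I=1$. A closed $A\subset V$ is covered by finitely many relatively open intervals whose closures lie in $V$; their union $U$ has a finite frontier, and a finite space has $\operatorname{Ind}\le0$. On the other hand, $\operatorname{Ind}I\le 0$ would give an open-and-closed $U$ with $\{0\}\subset U\subset[0,1)$, which contradicts connectedness.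

**Definition (small inductive dimension).** $\operatorname{ind}X=-1$ iff $X=\emptyset$; $\operatorname{ind}X\le m$ iff for every $x\in X$ and every open $V\ni x$ there is an open $U$ with $x\in U\subset V$ and $\operatorname{ind}\operatorname{Fr}U\le m-1$. "$\operatorname{ind}X\ge N$" means that $\operatorname{ind}X\le N-1$ fails. "$\operatorname{ind}X=\infty$" means that $\operatorname{ind}X\le m$ holds for no $m$; similarly for $\operatorname{Ind}$.

Example: $\operatorname{ind}I=1$ (small intervals have frontiers of at most two points, and $I$ is connected). The Cantor set has $\operatorname{ind}=0$.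

**Definition (covering dimension).** For normal $X$, $\dim X\le n$ if every finite open cover has a finite open refinement with no point in $n+2$ of its members.

Example: $\dim I=1$. Short overlapping intervals give $\dim I\le1$. If $\dim I\le0$, the cover $\{[0,\frac23),(\frac13,1]\}$ would have a refinement by disjoint open sets, and $I$ would be disconnected.

**Definition (continuum, cell, near-homeomorphism).** A *continuum* is a compact connected space; it is *nondegenerate* if it has more than one point. An *$n$-cell* is a space homeomorphic to the closed unit ball of $\mathbb R^n$; its boundary sphere corresponds to the unit sphere. A *near-homeomorphism* between compact metric spaces is a uniform limit of surjective homeomorphisms.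

Example: the map $I\to I$ that collapses $[\frac13,\frac23]$ to $\frac12$ and is linear on $[0,\frac13]$ and on $[\frac23,1]$ is a near-homeomorphism: give it a small positive slope on the middle third and correct the other slopes. The map $w\mapsto w^2$ of the unit circle is not one: a homeomorphism of the circle has degree $\pm1$, uniformly close maps are homotopic, and this map has degree $2$.

A near-homeomorphism is surjective, because its image is compact and dense. Compositions of near-homeomorphisms are near-homeomorphisms: if $h$ is uniformly close to $f$ and then $k$ is close enough to $g$, uniform continuity of $h$ makes $hk$ close to $fg$.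

The following facts will be used throughout.

**Fact 1.** *If $X$ is closed in $Y$, then $\operatorname{ind}X\le\operatorname{ind}Y$. If $X$ is compact, then $\operatorname{ind}X\le\operatorname{Ind}X$.* Both are inductions. For the first, an open set of $X$ is the trace of an open set of $Y$, and $\operatorname{Fr}_X(U\cap X)$ is a closed subset of $\operatorname{Fr}_YU$. For the second, take $A=\{x\}$ in the definition of $\operatorname{Ind}$ and note that $\operatorname{Fr}U$ is again compact. So to show $\operatorname{ind}=\operatorname{Ind}=\infty$ for a compact space it is enough to bound $\operatorname{ind}$ from below.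

**Fact 2.** *Continuous maps between compact spaces are closed; if $f$ is closed, so is its restriction $f^{-1}(Y)\to Y$ for every $Y$; a closed continuous bijection is a homeomorphism. A homeomorphism between the boundary spheres of two $n$-cells extends to a homeomorphism of the cells* (identify both cells with the unit ball and extend radially; we call this *coning*).

**Fact 3.** *An uncountable compact metrizable space has exactly $\mathfrak c$ points, at most countably many isolated points, and contains a nonempty closed set without isolated points. A compact metrizable space has at most $\mathfrak c$ closed subsets.*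

**Fact 4.** *The limit of an inverse system of compact spaces of $\dim\le n$ has $\dim\le n$. For separable metrizable spaces, $\operatorname{ind}=\operatorname{Ind}=\dim$. An $n$-dimensional polyhedron has $\dim=n$, and its closed subsets with empty interior have $\dim\le n$, even $\le n-1$ when it is homeomorphic to $S^n$.*

## 2. Pasynkov's inequality with $1$ replaced by $n$

The starting point is a theorem about graphs.

**Theorem (Pasynkov [1958]).** For every inverse system $S$ of polyhedra of dimension $\leqslant1$, the limit $K=\lim S$ satisfies $\operatorname{Ind}K\leqslant1$.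

The problem, posed in "Dimension Theory", https://www.maths.ed.ac.uk/~v1ranick/papers/engelking.pdf, asks whether $1$ can be replaced by an arbitrary natural number: *is it true that for every natural $n$ and every inverse system of polyhedra of dimension $\leqslant n$ the limit $K$ satisfies $\operatorname{Ind}K\leqslant n$?* In plain words: if a compact space is approximated by $n$-dimensional polyhedra, can we separate in it by frontiers of dimension at most $n-1$, separate in those by frontiers of dimension at most $n-2$, and so on, reaching the empty set after at most $n+1$ steps? The answer is no, and no finite bound survives.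

**Theorem A (ZFC).** For every $n\ge3$ there is an inverse system of polyhedra, each homeomorphic to the sphere $S^n$ (hence of dimension $n$), whose limit $K$ satisfies $\operatorname{ind}K=\operatorname{Ind}K=\infty$, i.e. $\operatorname{Ind}K\le m$ holds for no natural $m$. Moreover $\dim K=n$.

The case $n=3$ alone disproves the assertion. For $n=1$ it is Pasynkov's theorem. For $n=2$ there is a supplementary result, on which the disproof does not depend.

**Theorem B (ZFC + CH).** There is an inverse system of $2$-spheres (indexed by $\omega_1$) whose limit $K$ is a continuum such that every nondegenerate subcontinuum $E\subset K$ (in particular $E=K$) has $\operatorname{ind}E=\operatorname{Ind}E=\infty$.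

So for $n=2$ the assertion cannot be proved in ZFC, if ZFC is consistent. Whether it fails for $n=2$ in ZFC alone is not settled here.

## 3. Finite spaces, countable systems and graphs

**A common first move.** Let $K=\lim S$ with all $K_\sigma$ compact, $A\subset K$ closed, $V\supset A$ open, $B=K\setminus V$. We look for a separation at a finite level. For each $\sigma$ the set $\{(x,y)\in A\times B:x_\sigma\ne y_\sigma\}$ is open in $A\times B$, and it grows with $\sigma$. These sets cover the compact space $A\times B$, so, $\Sigma$ being directed, one of them is everything: there is $\sigma$ with $\pi_\sigma(A)\cap\pi_\sigma(B)=\emptyset$. Choose an open $U_\sigma\subset K_\sigma$ containing $\pi_\sigma(A)$ whose closure misses $\pi_\sigma(B)$. For $\tau\ge\sigma$ put $U_\tau=(\pi^\tau_\sigma)^{-1}(U_\sigma)$ and $F_\tau=\operatorname{Fr}U_\tau$, and let $U=\pi_\sigma^{-1}(U_\sigma)$. Then $A\subset U\subset V$. A continuous $f$ satisfies $\operatorname{Fr}f^{-1}(O)\subset f^{-1}(\operatorname{Fr}O)$ for open $O$, so the bonding maps carry $F_{\tau'}$ into $F_\tau$ for $\tau'\geq\tau$, and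
$$\operatorname{Fr}U\subset\lim_{\tau\ge\sigma}F_\tau .\tag{1}$$

**Dimension 0.** Finite discrete spaces have only empty frontiers. So $\operatorname{Fr}U=\emptyset$ and $\operatorname{Ind}K\le0$.

**Countable systems.** If $\Sigma$ is countable, $K$ embeds in a countable product of metrizable compacta, so it is compact metrizable. Then $\operatorname{Ind}K=\dim K\le n$ by Fact 4. A counterexample needs an uncountable index set.

**Graphs.** For $n=1$ the first move already proves Pasynkov's inequality. Each $F_\tau$ is the frontier of an open set, so it is closed with empty interior in the graph $K_\tau$. It has a base of open-and-closed sets: a point $x\in F_\tau$ has, inside any given neighborhood, a star neighborhood made of finitely many segments $[x,y_i]$ with each $(x,y_i)$ open in $K_\tau$. Choose $w_i\in(x,y_i)\setminus F_\tau$. The open set $\bigcup_i[x,w_i)$ (or $\{x\}$ if $x$ is isolated) has its frontier in $\{w_i\}$, off $F_\tau$, so its trace on $F_\tau$ is open-and-closed. Hence $\lim F_\tau$ has a base of open-and-closed sets, and so does its closed subset $\operatorname{Fr}U$. In a compact space with such a base, any closed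 $A'$ inside an open $V'$ is covered by finitely many open-and-closed subsets of $V'$, so $\operatorname{Ind}\operatorname{Fr}U\le0$. Therefore $\operatorname{Ind}K\le1$.

## 4. Nowhere dense closed sets that do not drop dimension

Try to continue by induction on $n$, say when all $K_\tau\cong S^n$ with $n\ge2$. By (1) and Fact 4, $\operatorname{Fr}U$ lies in the limit of closed nowhere dense sets $F_\tau\subset K_\tau$ with $\dim F_\tau\le n-1$. So far so good: $\dim\operatorname{Fr}U\le n-1$. But we need $\operatorname{Ind}\operatorname{Fr}U\le n-1$, and the inductive hypothesis speaks about limits of polyhedra, while the $F_\tau$ are only closed sets. We would have to repeat the graph argument inside the sets $F_\tau$, and that argument used one property of polyhedra: a frontier has empty interior, *therefore* it has smaller dimension. For general compacta this is false already in dimension $1$. The curve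
$$\{(x,\sin\tfrac1{1-x}):0\le x<1\}\ \cup\ \{1\}\times[-1,1]$$
is a $1$-dimensional compactum in which the open set $\{x<1\}$ has the $1$-dimensional frontier $\{1\}\times[-1,1]$. This is exactly the point where the induction stops.

The example also suggests what to build. At the limit bar, a curve comes back to a whole segment instead of ending at one point. We shall replace a point $z$ of a sphere by a cell $X$ of dimension $n-1$ in such a way that a prescribed set $C$ accumulating at $z$ now accumulates at *all* of $X$. If this is done for all uncountable compact sets $C$, a closed set of the limit with an uncountable image at some level is forced to contain very much, and a frontier cannot be small.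

## 5. Replacing a point of a sphere by a cell

**Lemma 1.** Let $n\ge2$, $M\cong S^n$, $z\in M$, and let $C_i\subset M$ $(i\in\omega)$ satisfy $z\in\overline{C_i\setminus\{z\}}$. There are a space $M'\cong S^n$ and a continuous surjection $p:M'\to M$ such that $X=p^{-1}(z)$ is homeomorphic to $I^{n-1}$, $p$ is injective on $M'\setminus X$, and

(a) $X\subset\overline{p^{-1}(C_i\setminus\{z\})}$ for every $i$;

(b) $z$ has arbitrarily small closed neighborhoods $b$ such that $b$ and $p^{-1}(b)$ are $n$-cells with boundary spheres $\partial b$ and $p^{-1}(\partial b)$ respectively, and $b\setminus\partial b$ is open in $M$.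

Moreover $p$ is a near-homeomorphism.

In (b), $z\notin\partial b$, so $p$ maps $p^{-1}(\partial b)$ homeomorphically onto $\partial b$.

**Step 1: a model map that squashes a flat disc.** In $\mathbb R^n$ let
$$\mathbb B_r=\{\|x\|\le r\},\quad X_0=\{x:x_n=0,\ \|x\|\le1\},\quad \delta(x)=\operatorname{dist}(x,X_0),\quad \mathbb D_r=\{\delta\le r\}.$$
For $r>0$, $\mathbb D_r$ is a compact convex set with interior points, hence an $n$-cell with boundary sphere $\{\delta=r\}$. Put $\varphi(x)=\delta(x)\,x/\|x\|$ for $x\ne0$ and $\varphi(0)=0$. Since $0\in X_0$, we have $\delta(x)\le\|x\|$, so $\varphi$ is continuous at $0$ too; and $\|\varphi(x)\|=\delta(x)$. The map $\varphi$ sends each ray $\{su:s\ge0\}$ ($\|u\|=1$) to itself. On this ray $s\mapsto\delta(su)$ is convex, nonnegative, zero at $0$ and unbounded, hence zero on some $[0,s_u]$ and strictly increasing to $\infty$ afterwards. So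
$$\varphi^{-1}(0)=X_0,\qquad \varphi:\mathbb R^n\setminus X_0\to\mathbb R^n\setminus\{0\}\ \text{is a bijection},\qquad \varphi^{-1}(\mathbb B_r)=\mathbb D_r .$$

By itself this does not give (a). On the ray in the direction $e_n=(0,\dots,0,1)$ we have $\delta(se_n)=s$, so $\varphi$ is the identity there, and the preimage of the ray without $0$ accumulates at the single point $0$ of $X_0$. We need to steer sequences.

**Step 2: steering by rotations.** This step composes the model map with a norm-preserving homeomorphism that places chosen points of the $C_i$ over a dense set of $X_0$. Let $W$ be a closed neighborhood of $z$ and $\theta:W\to\mathbb B_1$ a homeomorphism with $\theta(z)=0$ and $\theta^{-1}(\operatorname{int}\mathbb B_1)$ open in $M$. Let $\Delta$ be countable dense in $X_0$ and let $k\mapsto(i_k,d_k)\in\omega\times\Delta$ take every value infinitely often. As $z\in\overline{C_i\setminus\{z\}}$ for all $i$, we can choose $y_k\in C_{i_k}\cap W\setminus\{z\}$ with $s_k=\|\theta(y_k)\|<1$ strictly decreasing to $0$. Put $a_k=d_k+s_ke_n$. The $n$-th coordinate of $a_k$ is $s_k$ and $\|a_k-d_k\|=s_k$, so $\delta(a_k)=s_k$. Put $b_k=\varphi(a_k)$;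 then $\|b_k\|=s_k=\|\theta(y_k)\|$, and since $n\ge2$ there is $R_k\in SO(n)$ with $R_k\theta(y_k)=b_k$. The group $SO(n)$ is path connected. Joining $R_{k+1}$ to $R_k$ by a path over $[s_{k+1},s_k]$ and staying constant on $[s_0,1]$, we get a continuous $R:(0,1]\to SO(n)$ with $R(s_k)=R_k$. Then
$$\Psi(x)=R(\|x\|)x\quad(x\ne0),\qquad\Psi(0)=0$$
is a norm-preserving homeomorphism of $\mathbb B_1$ (its inverse is $x\mapsto R(\|x\|)^{-1}x$), and $\Psi(\theta(y_k))=b_k$.

**Step 3: gluing.** This step defines $M'$ and $p$. Let $q=\theta^{-1}\Psi^{-1}\varphi:\mathbb D_1\to W$ and $\partial W=\theta^{-1}(\partial\mathbb B_1)$. Since $\Psi$ preserves norms, $q^{-1}(\theta^{-1}(\mathbb B_r))=\mathbb D_r$ for $0<r\le1$, and $q$ maps $\partial\mathbb D_1=\{\delta=1\}$ homeomorphically onto $\partial W$. Let $M'$ be obtained from $M\setminus\theta^{-1}(\operatorname{int}\mathbb B_1)$ and $\mathbb D_1$ by gluing each $y\in\partial\mathbb D_1$ to $q(y)\in\partial W$; this is a compact metrizable space. Let $p$ be the identity on the first part and $q$ on $\mathbb D_1$. Then $p$ is a continuous surjection, $p^{-1}(z)=X_0\cong I^{n-1}$, $p$ is injective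 on $M'\setminus X_0$, and $p^{-1}(y_k)=\{a_k\}$.

**Step 4: property (a).** Fix $i$ and $d\in\Delta$. For infinitely many $k$ we have $(i_k,d_k)=(i,d)$. For these $k$ we have $a_k\in p^{-1}(C_i\setminus\{z\})$ and $a_k=d+s_ke_n\to d$. So $\Delta\subset\overline{p^{-1}(C_i\setminus\{z\})}$, and $\Delta$ is dense in $X_0$.

**Step 5: property (b), $M'\cong S^n$, and approximation by homeomorphisms.** Take $b=\theta^{-1}(\mathbb B_r)$, $0<r<1$. Then $p^{-1}(b)=\mathbb D_r$, and $p^{-1}(\partial b)=\{\delta=r\}$. This is (b). The homeomorphism $p:p^{-1}(\partial b)\to\partial b$ extends by coning to a homeomorphism $p^{-1}(b)\to b$. Together with $p$ off $p^{-1}(b)$ this is a continuous bijection of compact spaces, hence a homeomorphism $M'\to M$, and it differs from $p$ by at most $\operatorname{diam}b$. So $M'\cong S^n$, and letting $r\to0$ shows that $p$ is a near-homeomorphism. $\square$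

For instance, let $n=2$, let $C$ be a circle through $z$ bounding a disc $O$, and take all $C_i=C$. Off $X$ the map $p$ is a homeomorphism, so $\operatorname{Fr}p^{-1}(O)$ contains $p^{-1}(C\setminus\{z\})$ and, by (a), $X$; hence it equals $p^{-1}(C)$. It is $1$-dimensional, and the arc $X$ is a $1$-dimensional closed nowhere dense part of it, as in the sine curve of Section 4.

## 6. A tree of blow-ups ($n\ge3$)

Fix $n\ge3$. We want to blow up a point for *each* uncountable compact subset $C$ of each cell that has appeared, keeping the finite levels spheres. Blow-ups at different points of a sphere do not interfere, so the construction is arranged along a tree: a branch records a succession of points, each chosen in the cell that replaced the previous one.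

We define recursively a tree $\mathcal T$ of finite sequences (*nodes*) $s$, and for each node a space $M_s\cong S^n$, a closed set $X_s\subset M_s$ and a set $B_s\subset X_s$. For $s\neq\emptyset$ we write $s=s^-z$ with last entry $z$, and we define a continuous surjection $p_s:M_s\to M_{s^-}$.

* $M_\emptyset=X_\emptyset=S^n$.
* Given $M_s$ and $X_s$ (homeomorphic to $S^n$ or $I^{n-1}$), fix a countable dense $\Delta_s\subset X_s$. Let $\mathcal C_s$ be the family of all uncountable compact subsets of $X_s$. By Fact 3, $|\mathcal C_s|\le\mathfrak c$, and for each $C\in\mathcal C_s$ there are $\mathfrak c$ points of $C\setminus\Delta_s$ that are not isolated in $C$. In a transfinite recursion of length $\le\mathfrak c$, fewer than $\mathfrak c$ points have been used at each stage. So we can choose *pairwise distinct* points $z_C\in C\setminus\Delta_s$ $(C\in\mathcal C_s)$ with $z_C$ not isolated in $C$. Put $B_s=\{z_C:C\in\mathcal C_s\}$.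
* The successors of $s$ are the nodes $sz$ with $z\in B_s$. For $z=z_C$ let $p_{sz}:M_{sz}\to M_s$ be the map of Lemma 1 for $z$ and $C_i=C$ (all $i$), and $X_{sz}=p_{sz}^{-1}(z)\cong I^{n-1}$.

Distinctness of the $z_C$ means that the node $sz$ determines the set $C$ it serves, and Lemma 1(a) reads
$$X_{sz_C}\subset\overline{p_{sz_C}^{-1}(C\setminus\{z_C\})}.\tag{2}$$
Note also that the points of $\Delta_s$ are never blown up.

Write $r\le s$ if $r$ is an initial segment of $s$. A set $R\subset\mathcal T$ is *initial-closed* if it contains the initial segments of its members. For an initial-closed $R$ with $\emptyset\in R$ put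
$$M_R=\Big\{(v_t)\in\prod_{t\in R}M_t:\ p_t(v_t)=v_{t^-}\text{ for }\emptyset\ne t\in R\Big\},\qquad K=M_{\mathcal T}.$$
These spaces are compact. The finite initial-closed sets $R\ni\emptyset$ are directed by inclusion, the restriction maps $M_{R'}\to M_R$ form an inverse system, and its limit is $K$: a compatible family of restrictions is the same as a point of $K$. Let $\rho_s:K\to M_s$ be the coordinate maps. For $u\in M_s$ and $r\le s$ let $u_r\in M_r$ be the image of $u$ under the composition of the maps $p_t$, $r<t\le s$.

Example: for two different points $z,z'\in B_\emptyset$ and $R=\{\emptyset,(z),(z')\}$, $M_R$ is the set of pairs $(v,w)\in M_{(z)}\times M_{(z')}$ with the same image in $S^n$: the sphere with both points blown up.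

**Definition ($R$-critical).** Let $s\in R$. A point $u\in M_s$ is *$R$-critical* if there is $rz\in R$ with $r\le s$, $rz\not\le s$ and $u_r=z$.

So a critical point is one that some node of $R$ off the path to $s$ blows up. In the example, with $s=(z)$, the only $R$-critical point of $M_{(z)}$ is the unique point over $z'$.

**(T1)** *Every $u\in M_s$ $(s\in R)$ is the $s$-coordinate of some $v\in M_R$; if $u$ is not $R$-critical, of exactly one.*

The coordinates $v_r=u_r$, $r\le s$, are forced. The others are chosen by induction on length with $v_t\in p_t^{-1}(v_{t^-})\ne\emptyset$; this is existence. Let $u$ be non-critical and $t=t^-z\in R$, $t\not\le s$. We show by induction on the length of $t$ that $v_t$ is unique and $v_t\notin X_t$. If $t^-\le s$, then $v_{t^-}=u_{t^-}\ne z$ since $u$ is not critical; so $p_t^{-1}(v_{t^-})$ is one point and it is not in $X_t=p_t^{-1}(z)$. If $t^-\not\le s$, then by induction $v_{t^-}$ is unique and $v_{t^-}\notin X_{t^-}$. But $z\in B_{t^-}\subset X_{t^-}$, so $v_{t^-}\ne z$, and we conclude as before.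

**(T2)** *A point $x\in X_s$ $(s\in R)$ is $R$-critical iff $x\in B_s$ and $sx\in R$.*

The map $p_t$ sends $X_t$ to the last entry of $t$, which lies in $B_{t^-}\subset X_{t^-}$. Hence for $x\in X_s$ and $r<s$, the point $x_r$ is the entry of $s$ following $r$. If $r<s$, $rz\in R$ and $rz\not\le s$, then $z$ is not that entry, so $x_r\ne z$. Only $r=s$ can make $x$ critical, and this happens iff $sx\in R$ (which includes $x\in B_s$).

**(T3)** *If $R$ is finite, then $M_s$ has only finitely many $R$-critical points.*

There are finitely many $rz\in R$ with $r\le s$, $rz\not\le s$. We show that for each of them exactly one $u\in M_s$ has $u_r=z$. This is clear for $r=s$. Otherwise $rz'\le s$ with $z'\ne z$. The point $z$ has exactly one preimage in $M_{rz'}$, and it is not in $X_{rz'}$. A point of $M_t\setminus X_t$ is not in $B_t$, so it has exactly one preimage in each $M_{tz''}$, again outside $X_{tz''}$. Going up to $s$ we get one preimage in $M_s$.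

**(T4)** *For finite $R$, $M_R\cong S^n$. If $R'=R\cup\{sz\}$ with $s\in R$, $sz\notin R$, the restriction $M_{R'}\to M_R$ is a near-homeomorphism.*

We induct on $|R|$. The case $R=\{\emptyset\}$ is clear, and every larger finite initial-closed set has the form $R'=R\cup\{sz\}$ (remove a node of maximal length). The plan is to modify the restriction map over a small cell around $z$.

By (T2), $z\in B_s\subset X_s$ is not $R$-critical. Let $N\subset M_s$ be the set of $R$-critical points, finite by (T3), with $z\notin N$. Let $\rho:M_R\to M_s$ be the coordinate map. By (T1) it is surjective and one-to-one over $M_s\setminus N$, so by Fact 2 it is a homeomorphism over $M_s\setminus N$. Choose $b$ as in Lemma 1(b) for $p=p_{sz}$ with $b\cap N=\emptyset$, and let $\hat b=\rho^{-1}(b)\cong b$, an $n$-cell with boundary sphere $\partial\hat b=\rho^{-1}(\partial b)$. We have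
$$M_{R'}=\{(v,w)\in M_R\times M_{sz}:\rho(v)=p(w)\}=F_1\cup F_2,$$
where $F_1=\{\rho(v)\notin b\setminus\partial b\}$ and $F_2=\{\rho(v)\in b\}$ are compact.

The projection to $M_R$ maps $F_1$ homeomorphically onto $M_R\setminus\rho^{-1}(b\setminus\partial b)$, because there $\rho(v)\ne z$, which determines $w$. The projection to $M_{sz}$ maps $F_2$ homeomorphically onto the cell $p^{-1}(b)$, because $\rho(v)=p(w)\in b$ lies off $N$ and determines $v$. So $F_2$ is an $n$-cell, and $F_1\cap F_2$ corresponds to its boundary sphere $p^{-1}(\partial b)$. The projection $F_1\cap F_2\to\partial\hat b$ is a homeomorphism between the boundary spheres of the cells $F_2$ and $\hat b$, so it extends by coning to a homeomorphism $F_2\to\hat b$. Together with the projection on $F_1$ we get a continuous bijection $M_{R'}\to M_R$, hence a homeomorphism. On $F_1$ it agrees with the restriction map, and on $F_2$ both maps take values in $\hat b$. Since $\rho$ is a homeomorphism near $z$, $\operatorname{diam}\hat b\to0$ as $b$ shrinks to $z$. So the restriction map is a near-homeomorphism.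

Consequently **$K$ is the limit of an inverse system of polyhedra homeomorphic to $S^n$.**

## 7. Closed sets with a common uncountable image intersect

The next lemma is what the blow-ups were made for.

**Lemma 2.** Let $A\subset K$ be closed, $C\subset X_s$ uncountable compact, $C\subset\rho_s(A)$, $z=z_C$. Then $X_{sz}\subset\rho_{sz}(A)$.

*Proof.* For $y\in C\setminus\{z\}$ let $\hat y$ be the unique point of $p_{sz}^{-1}(y)$. As $\rho_s=p_{sz}\rho_{sz}$, we have $\rho_s^{-1}(y)=\rho_{sz}^{-1}(\hat y)$, and this set meets $A$. So $p_{sz}^{-1}(C\setminus\{z\})\subset\rho_{sz}(A)$. The set $\rho_{sz}(A)$ is closed; apply (2). $\square$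

The cell $X_{sz}$ is itself an uncountable compact set, so the lemma can be iterated. This forces two closed sets to meet.

**Lemma 3.** If $A,B\subset K$ are closed and $C\subset\rho_s(A)\cap\rho_s(B)\cap X_s$ is uncountable compact, then $A\cap B\ne\emptyset$.

*Proof.* **Step 1: a branch along which both sets stay large.** Put $s_1=sz_C$ and, recursively, $s_{k+1}=s_kz_{X_{s_k}}$; this makes sense since $X_{s_k}\in\mathcal C_{s_k}$. By Lemma 2 and induction, $X_{s_k}\subset\rho_{s_k}(A)\cap\rho_{s_k}(B)$ for all $k\ge1$.

**Step 2: both sets meet the intersection along the branch.** Let $\Lambda_k=\rho_{s_k}^{-1}(X_{s_k})$. If $v\in\Lambda_{k+1}$, then $v_{s_k}$ is the last entry of $s_{k+1}$, a point of $B_{s_k}\subset X_{s_k}$; so $\Lambda_{k+1}\subset\Lambda_k$. By Step 1, $A$ and $B$ meet every $\Lambda_k$, so by compactness they both meet $\bigcap_k\Lambda_k$.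

**Step 3: this intersection has at most one point.** Let $v\in\bigcap_k\Lambda_k$. For every node $r$ of the branch through the $s_k$, $v_r$ is the entry of the branch following $r$ (use $v_{s_k}\in X_{s_k}$ for a large $k$). Let $t$ be a node off the branch, $r$ its longest initial segment on the branch, and $rz'\le t$. Then $z'$ is not the entry of the branch following $r$, so $v_r\ne z'$. Hence $v_{rz'}$ is determined and $v_{rz'}\notin X_{rz'}$. As in (T1), going up from $rz'$ to $t$, each further coordinate is determined and lies outside the corresponding $X$. So all coordinates of $v$ are determined. $\square$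

## 8. Frontiers with uncountable image

The lower bound for $\operatorname{ind}$ comes from a property that passes from a closed set to the frontiers in it: having an uncountable image in some $X_s$.

**Proposition 4.** Let $N\ge0$. If $P\subset K$ is closed and $\rho_s(P)\cap X_s$ is uncountable for some $s\in\mathcal T$, then $\operatorname{ind}P\ge N$.

*Proof.* Induct on $N$. For $N=0$ we only need $P\ne\emptyset$. Assume the statement for $N$ (for all closed sets and all nodes), and let $P,s$ be given.

**Step 1: pass to a part of $P$ that lies over a whole cell and contains a point with one-point fibre.** Put $C=\rho_s(P)\cap X_s$ and $t=sz_C$. By Lemma 2, $X_t\subset\rho_t(P)$. Let $P'=P\cap\rho_t^{-1}(X_t)$; then $\rho_t(P')=X_t\cong I^{n-1}$. Pick $a\in\Delta_t$. As $a\notin B_t$, (T2) with $R=\mathcal T$ says that $a$ is not $\mathcal T$-critical, and by (T1) $\rho_t^{-1}(a)$ is a single point $\kappa$. Since $a\in\rho_t(P')$, $\kappa\in P'$. Pick $b\in X_t\setminus\{a\}$ and a closed neighborhood $D$ of $b$ in $X_t$ with $a\notin D$. Then $V=P'\setminus\rho_t^{-1}(D)$ is an open neighborhood of $\kappa$ in $P'$. Let $U$ be *any*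 open set in $P'$ with $\kappa\in U\subset V$; closures and frontiers are taken in $P'$. We shall show that $\rho_t(\operatorname{Fr}U)$ is uncountable.

**Step 2: two disjoint open sets in the cell.** This transfers the separation by $\operatorname{Fr}U$ to $X_t$. Put $G=U$, $H=P'\setminus\overline U$, so that $\operatorname{Fr}U=P'\setminus(G\cup H)$, and
$$G_0=\{x\in X_t:P'\cap\rho_t^{-1}(x)\subset G\},\qquad H_0=\{x\in X_t:P'\cap\rho_t^{-1}(x)\subset H\}.$$
Since $\rho_t|P'$ is closed, $G_0=X_t\setminus\rho_t(P'\setminus G)$ is open in $X_t$, and so is $H_0$. They are disjoint because all fibres $P'\cap\rho_t^{-1}(x)$ are nonempty. The fibre over $a$ is $\{\kappa\}\subset U$, so $a\in G_0$. The set $P'\cap\rho_t^{-1}(\operatorname{int}D)$ is open in $P'$ and misses $U$, so it misses $\overline U$; hence $b\in H_0$. Let $T=X_t\setminus(G_0\cup H_0)$, a compact set.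

**Step 3: $T$ is uncountable.** Here $n\ge3$ is used. Identify $X_t$ with the convex set $I^{n-1}$. As $n-1\ge2$, there is $c_0\in I^{n-1}$ off the line $ab$. Let $m$ be the midpoint of $ab$, and for $\tau\in(0,1]$ let $c_\tau=m+\tau(c_0-m)$. The broken line $a\,c_\tau\,b$ lies in $I^{n-1}$ by convexity. Writing points of the plane of $a,b,c_0$ as $m+\frac x2(b-a)+y(c_0-m)$, this broken line is $\{y=\tau(1-|x|),\ |x|\le1\}$. So for different $\tau$ these arcs meet only in $a$ and $b$. Each arc is connected and meets the disjoint open sets $G_0\ni a$ and $H_0\ni b$, so it contains a point of $T$, and this point is neither $a$ nor $b$. Different $\tau$ give different points.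

**Step 4: $\rho_t(\operatorname{Fr}U)$ is uncountable.** Suppose it is countable. It is compact, so $T\setminus\rho_t(\operatorname{Fr}U)$ is open in the compact metrizable space $T$, hence $\sigma$-compact; being uncountable, it contains an uncountable compact set $C$ (from here on $C$ denotes this set). For $x\in C$ the fibre $P'\cap\rho_t^{-1}(x)$ misses $\operatorname{Fr}U$, so it lies in $G\cup H$; as $x\notin G_0\cup H_0$, it meets both $G$ and $H$. Hence
$$A=\big(P'\cap\rho_t^{-1}(C)\big)\setminus H,\qquad B=\big(P'\cap\rho_t^{-1}(C)\big)\setminus G$$
are closed and disjoint, and $\rho_t$ maps each of them onto $C\subset X_t$. This contradicts Lemma 3.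

**Step 5: conclusion.** We have $\rho_t(\operatorname{Fr}U)\subset X_t$, it is uncountable, and $\operatorname{Fr}U$ is closed in $K$. By the inductive hypothesis (for $\operatorname{Fr}U$ and the node $t$), $\operatorname{ind}\operatorname{Fr}U\ge N$. As $U$ was arbitrary, the point $\kappa$ and its neighborhood $V$ show that $\operatorname{ind}P'\ge N+1$. By Fact 1, $\operatorname{ind}P\ge N+1$. $\square$

Apply Proposition 4 to $P=K$, $s=\emptyset$: by (T1), $\rho_\emptyset(K)=S^n=X_\emptyset$. So $\operatorname{ind}K\ge N$ for all $N$, and $\operatorname{Ind}K\ge\operatorname{ind}K=\infty$.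

## 9. The covering dimension of $K$ is $n$

**Upper bound.** $\dim K\le n$ by Fact 4.

**Lower bound.** We show that the $n$-th Čech cohomology of $K$ does not vanish. Two maps into $S^n$ that are uniformly so close that they are nowhere antipodal are homotopic. So a near-homeomorphism between $n$-spheres is homotopic to a homeomorphism and induces an isomorphism on $H^n(\cdot;\mathbb Z)$. If $R\subset R''$ are finite and initial-closed, the nodes of $R''\setminus R$ can be added one at a time in order of length, so the bonding map $M_{R''}\to M_R$ is a finite composition of restrictions as in (T4) and induces an isomorphism on $H^n$. By continuity of Čech cohomology, $\check H^n(K;\mathbb Z)=\varinjlim H^n(M_R;\mathbb Z)=\mathbb Z\ne0$. If $\dim K\le n-1$ held, every open cover would have a finite refinement with nerve of dimension $\le n-1$, and $\check H^n(K;\mathbb Z)$ would be $0$. Hence $\dim K\ge n$.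

This proves Theorem A. $\blacksquare$

## 10. Dimension two: a partition of an arc can be one point

For $n=2$ the construction of Section 6 and Lemmas 2 and 3 go through unchanged. The proof of Proposition 4 stops at Step 3: $X_t$ is an arc, and a partition of an arc can be a single point; think of $G_0=[0,\frac12)$ and $H_0=(\frac12,1]$ in $[0,1]$. We only know $T\ne\emptyset$, and the property "uncountable image" may be lost for the frontier.

Theorem B uses a tower $Z_\alpha$ $(\alpha<\omega_1)$ of $2$-spheres in place of a tree, and it works with *pairs* of sets. Again a closed set with an uncountable image at some level will contain the full preimage of a blown-up arc. If a partition $Q$ of a continuum has only countable images, we shall see that $Q$ has an isolated point $q$, and that on each of its two sides there is a nondegenerate continuum containing $q$. If at some stage we blow up a common point of the images of both continua, so that both images swallow the new arc, then both continua contain the full preimage of this arc, which then lies in $Q$: a contradiction. The difficulty is to keep the images of both continua, suitably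 lifted along the tower, meeting until their turn comes.

The following facts about continua are used.

**Fact 5.**
(i) In a compact space the component of a point is the intersection of the open-and-closed sets containing it. So if $\{q\}$ is a component and $O\ni q$ is open, there is an open-and-closed $O'$ with $q\in O'\subset O$.
(ii) The limit of an inverse system of continua is a continuum.
(iii) If $f$ is a closed continuous surjection with connected fibres, preimages of connected sets are connected. (A splitting of $f^{-1}(Y)$ into two disjoint relatively closed sets splits no fibre, so their images are disjoint, relatively closed, and cover $Y$.)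
(iv) A countable metrizable continuum has at most one point, because for a point $x$ of it the values of $d(x,\cdot)$ form a countable connected set of reals containing $0$. A nondegenerate continuum has no isolated points.
(v) Boundary bumping theorem (Engelking, *General Topology*, Lemma 6.1.25): if $F$ is a closed subset of a continuum $E$ and $\emptyset\ne F\ne E$, then every component of $F$ meets $\operatorname{Fr}F$.

## 11. Countable limits of near-homeomorphisms

To pass limit stages of the tower we need that countable limits of near-homeomorphisms of spheres are spheres.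

**Lemma 5** (cf. M. Brown, Proc. AMS 11 (1960)). If $X_0\xleftarrow{f_0}X_1\xleftarrow{f_1}\cdots$ are compact metric spaces and near-homeomorphisms, then $\pi_0:X_\infty=\varprojlim X_i\to X_0$ is a near-homeomorphism.

*Proof.* Near-homeomorphisms are surjective, so the projections $\pi_i:X_\infty\to X_i$ are. Let $\varepsilon>0$, let $d_\infty,d_0$ be metrics on $X_\infty,X_0$, and put $\varepsilon_i=\sup\{d_\infty(u,v):\pi_iu=\pi_iv\}$. Then $\varepsilon_i\to0$: otherwise there are $\eta>0$ and, for infinitely many $i$, pairs $u_i,v_i$ with $\pi_iu_i=\pi_iv_i$ and $d_\infty(u_i,v_i)\ge\eta$; a limit $(u,v)$ of a subsequence has $\pi_ju=\pi_jv$ for all $j$ and $u\ne v$, which is impossible.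

**Step 1: choice of homeomorphisms.** We construct homeomorphisms $h_i:X_{i+1}\to X_i$ so that $h_0\cdots h_{i-1}\pi_i$ converges fast enough to keep separated points separated. Put $g_0=\pi_0$ and $g_i=h_0\cdots h_{i-1}\pi_i:X_\infty\to X_0$. Suppose $h_0,\dots,h_{i-1}$ are chosen. We have $g_iu=g_iv$ iff $\pi_iu=\pi_iv$, and then $d_\infty(u,v)\le\varepsilon_i$. So $d_0(g_iu,g_iv)>0$ on the compact set $\{d_\infty(u,v)\ge\varepsilon_i+2^{-i}\}$, and there is $\delta_i\in(0,1]$ with
$$d_0(g_iu,g_iv)\ge\delta_i\quad\text{whenever }d_\infty(u,v)\ge\varepsilon_i+2^{-i}.$$
Since $g_i=h_0\cdots h_{i-1}f_i\pi_{i+1}$ and $g_{i+1}=h_0\cdots h_{i-1}h_i\pi_{i+1}$, uniform continuity of $h_0\cdots h_{i-1}$ lets us choose $h_i$ so close to $f_i$ that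
$$\sup d_0(g_i,g_{i+1})<2^{-i-2}\min(\varepsilon,\delta_0,\dots,\delta_i).$$

**Step 2: the limit is a homeomorphism near $\pi_0$.** The $g_i$ converge uniformly to a continuous $g$. It is surjective, since the $g_i$ are and $X_\infty$ is compact. Summing, $g$ is within $\varepsilon$ of $g_0=\pi_0$, and $\sup d_0(g,g_i)<\delta_i/2$ for each $i$. If $g(u)=g(v)$, then $d_0(g_iu,g_iv)<\delta_i$, so $d_\infty(u,v)<\varepsilon_i+2^{-i}$ for every $i$, and $u=v$. So $g$ is a homeomorphism. $\square$

## 12. A tower of $2$-spheres of length $\omega_1$, and lifts of perfect sets

Assume CH. A *perfect set* is a nonempty closed set without isolated points (the Cantor set in $I$, an arc, or any nondegenerate continuum).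

We construct $2$-spheres $Z_\alpha$ $(\alpha<\omega_1)$ and bonding maps $\pi^\beta_\alpha$, all near-homeomorphisms. Start with $Z_0=S^2$. At each step, $p_\beta=\pi^{\beta+1}_\beta:Z_{\beta+1}\to Z_\beta$ comes from Lemma 1 with $n=2$ at some $z_\beta\in Z_\beta$, and $X_\beta=p_\beta^{-1}(z_\beta)$ is an arc; put $\pi^{\beta+1}_\alpha=\pi^\beta_\alpha p_\beta$. At a limit $\lambda$ let $Z_\lambda=\varprojlim_{\alpha<\lambda}Z_\alpha$. For a given $\alpha<\lambda$ take a sequence $\alpha=\alpha_0<\alpha_1<\cdots$ cofinal in $\lambda$; then $Z_\lambda=\varprojlim Z_{\alpha_i}$, and Lemma 5 shows that $\pi^\lambda_\alpha$ is a near-homeomorphism. In particular $Z_\lambda\cong Z_\alpha\cong S^2$. Finally let $K=\varprojlim_{\alpha<\omega_1}Z_\alpha$ with the (surjective) projections $\pi_\alpha$. It remains to say how the points $z_\beta$ and the sets in Lemma 1 are chosen.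

**Definition (lift).** For a perfect set $C\subset Z_\alpha$ put $C^\alpha=C$,
$$C^{\beta+1}=\overline{p_\beta^{-1}(C^\beta\setminus\{z_\beta\})},\qquad C^\lambda=\bigcap_{\alpha\le\beta<\lambda}(\pi^\lambda_\beta)^{-1}(C^\beta)\quad(\lambda\text{ limit}).$$

Example: if $z_\alpha\notin C$, then $C^{\alpha+1}=p_\alpha^{-1}(C)$. If $z_\alpha\in C$ and $C$ is one of the sets to which Lemma 1 is applied, then $C^{\alpha+1}=p_\alpha^{-1}(C)$ again, by (a). If $z_\alpha\in C$ and $C$ is not one of these sets, the definition only ensures that $C^{\alpha+1}$ meets $X_\alpha$.

The lift is the part of the preimage of $C$ that every closed set over $C$ must contain; this is (P3) below. The following hold, by induction on the upper index.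

**(P1)** *$C^\beta$ is perfect, and $\pi^{\beta'}_\beta(C^{\beta'})=C^\beta$ for $\alpha\le\beta\le\beta'$.* Successors: $p_\beta$ is a homeomorphism over $Z_\beta\setminus\{z_\beta\}$. As $C^\beta$ is perfect, $C^\beta\setminus\{z_\beta\}$ is nonempty, has no isolated points, and has closure $C^\beta$. So $C^{\beta+1}$ is the closure of a nonempty set without isolated points, hence perfect, and $p_\beta(C^{\beta+1})=\overline{C^\beta\setminus\{z_\beta\}}=C^\beta$ because $p_\beta$ is closed. Limits: $C^\lambda$ is the inverse limit of the compacta $C^\beta$, $\alpha\le\beta<\lambda$, with surjective bonding maps, so it maps onto each $C^\beta$. A basic neighborhood $(\pi^\lambda_\beta)^{-1}(O)$ of $u\in C^\lambda$ contains infinitely many points of $C^\lambda$, since $O\cap C^\beta$ is infinite and $C^\lambda\to C^\beta$ is onto.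

**(P2)** *$(C^\beta)^{\beta'}=C^{\beta'}$ for $\alpha\le\beta\le\beta'$; and $C\subset D$ implies $C^\beta\subset D^\beta$.* Only the first statement at a limit $\lambda$ needs a word: for $\delta<\beta$, (P1) gives $(\pi^\lambda_\beta)^{-1}(C^\beta)\subset(\pi^\lambda_\delta)^{-1}(C^\delta)$, so the terms with $\delta<\beta$ can be omitted from the intersection.

**(P3)** *If $A\subset K$ is closed and $C\subset\pi_\alpha(A)$, then $C^\beta\subset\pi_\beta(A)$ for all $\beta\ge\alpha$.* Successors: a point of $C^\beta\setminus\{z_\beta\}$ lies in $\pi_\beta(A)=p_\beta\pi_{\beta+1}(A)$ and has a unique preimage under $p_\beta$, which is therefore in $\pi_{\beta+1}(A)$; and $\pi_{\beta+1}(A)$ is closed. Limits: for $u\in C^\lambda$ the compact sets $A\cap\pi_\beta^{-1}(\pi^\lambda_\beta u)$, $\alpha\le\beta<\lambda$, are nonempty and decrease. A common point $a\in A$ has $\pi_\lambda(a)=u$.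

**(P4)** *If $u\in Z_\beta$, $\pi^\beta_\alpha(u)\in C$ and $\pi^\beta_\delta(u)\ne z_\delta$ for all $\alpha\le\delta<\beta$, then $u\in C^\beta$.* Successors: for $u\in Z_{\beta+1}$, by induction $p_\beta(u)\in C^\beta$, and $p_\beta(u)\ne z_\beta$. Limits are immediate.

**(P5)** *If $\Omega\subset Z_\alpha$ is open, $C,D\subset Z_\alpha$ are perfect and $C\cap\Omega=D\cap\Omega$, then $C^\beta\cap(\pi^\beta_\alpha)^{-1}(\Omega)=D^\beta\cap(\pi^\beta_\alpha)^{-1}(\Omega)$.* Successors: for $\Omega'=(\pi^{\beta+1}_\alpha)^{-1}(\Omega)$ use $\overline Y\cap\Omega'=\overline{Y\cap\Omega'}\cap\Omega'$ with $Y=p_\beta^{-1}(C^\beta\setminus\{z_\beta\})$ and with the analogous set for $D$; by induction the two sets have the same intersection with $\Omega'$. Limits are immediate.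

**Bookkeeping.** Every pair of perfect sets must get its turn. By Fact 3 and CH, once $Z_\alpha$ is constructed, the pairs of perfect subsets of $Z_\alpha$ can be enumerated as $\{(C_{\alpha,\xi},C'_{\alpha,\xi}):\xi<\omega_1\}$. Fix a surjection $\beta\mapsto(\alpha(\beta),\xi(\beta))$ of $\omega_1$ onto $\omega_1\times\omega_1$ with $\alpha(\beta)\le\beta$: take a map $\omega_1\to\omega_1\times\omega_1$ that assumes each value uncountably often, and change its value at $\beta$ to $(0,0)$ whenever the first coordinate exceeds $\beta$. We say that step $\beta$ *treats* the pair $(C_{\alpha(\beta),\xi(\beta)},C'_{\alpha(\beta),\xi(\beta)})$. So every pair of perfect subsets of $Z_\alpha$ is treated at some step $\beta\ge\alpha$.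

**Step $\beta$ of the construction.** Let $(C,C')$ be the pair treated. If $C^\beta\cap C'^\beta\ne\emptyset$, choose $z_\beta$ in this intersection; otherwise let $z_\beta\in Z_\beta$ be arbitrary. Let $\mathcal F_\beta$ be the countable family consisting of $Z_\beta$ and of those of the following perfect sets *that contain $z_\beta$*:

1. $C^\beta$, $C'^\beta$;
2. $X_\gamma^\beta$, $\gamma<\beta$ (the lift of $X_\gamma\subset Z_{\gamma+1}$);
3. $J^\beta$, where $\gamma<\beta$, $x=\pi^\beta_{\gamma+1}(z_\beta)\in X_\gamma$, and $J$ is a nondegenerate closed subarc of $X_\gamma$ joining $x$ to an endpoint of $X_\gamma$.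

In item 3 there are at most two arcs $J$ for each $\gamma$, and $\beta$ is countable, so $\mathcal F_\beta$ is countable. Its members are perfect sets containing $z_\beta$, so Lemma 1 applies to $z_\beta$ and an enumeration of $\mathcal F_\beta$. For a perfect set $C\subset Z_\beta$, (a) gives
$$C\in\mathcal F_\beta\ \Longrightarrow\ X_\beta\subset C^{\beta+1}.\tag{3}$$
For a lift $C^\beta\in\mathcal F_\beta$ of a perfect set from a lower level this reads $X_\beta\subset C^{\beta+1}$ as well, by (P2).

## 13. Full preimages of the blown-up arcs

**Claim 1.** $X_\gamma^\beta=(\pi^\beta_{\gamma+1})^{-1}(X_\gamma)$ for $\gamma<\beta<\omega_1$. If $A\subset K$ is closed and $X_\gamma\subset\pi_{\gamma+1}(A)$, then $E_\gamma:=\pi_{\gamma+1}^{-1}(X_\gamma)\subset A$. The set $E_\gamma$ is a nondegenerate continuum, and $K$ is a continuum.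

*Proof.* **First part.** Induct on $\beta\ge\gamma+1$; for $\beta=\gamma+1$ there is nothing to show. At $\beta\to\beta+1$ we must see that $X_\gamma^{\beta+1}=p_\beta^{-1}(X_\gamma^\beta)$. If $z_\beta\in X_\gamma^\beta$, then $X_\gamma^\beta\in\mathcal F_\beta$ by item 2, and by (3) $X_\gamma^{\beta+1}$ contains $X_\beta$ along with $p_\beta^{-1}(X_\gamma^\beta\setminus\{z_\beta\})$. If $z_\beta\notin X_\gamma^\beta$, it holds by definition. Limits are immediate from the definition of the lift.

**Second part.** By (P3), $\pi_\beta(A)\supset X_\gamma^\beta=\pi_\beta(E_\gamma)$ for $\beta>\gamma$. So for $e\in E_\gamma$ the compact sets $A\cap\pi_\beta^{-1}(\pi_\beta e)$, $\beta>\gamma$, are nonempty and decrease. Their only possible common point is $e$, so $e\in A$.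

**Third part.** The map $p_\beta$ is closed with connected fibres, so by Fact 5(iii) $p_\beta$-preimages of continua are continua. With Fact 5(ii) at limits, all $X_\gamma^\beta$ are continua, and so are $E_\gamma=\varprojlim_{\beta>\gamma}X_\gamma^\beta$ and $K$. Since $E_\gamma$ maps onto the arc $X_\gamma$, it is nondegenerate. $\square$

**Claim 2.** If $Q\subset K$ is closed and $\pi_\alpha(Q)$ is uncountable for some $\alpha$, then $Q\supset E_\beta$ for some $\beta$.

*Proof.* By Fact 3, $\pi_\alpha(Q)$ contains a perfect set $C$. At a step $\beta\ge\alpha$ that treats $(C,C)$ we have $C^\beta\ne\emptyset$, so $z_\beta\in C^\beta$ and $C^\beta\in\mathcal F_\beta$. By (3) and (P3), $X_\beta\subset C^{\beta+1}\subset\pi_{\beta+1}(Q)$. Apply Claim 1. $\square$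

## 14. Every partition of a subcontinuum contains some $E_\gamma$

**Proposition 6.** Let $E\subset K$ be a nondegenerate continuum, and let $G,H$ be disjoint nonempty open subsets of $E$. Then $Q_0=E\setminus(G\cup H)$ contains some $E_\gamma$.

*Proof.* Suppose not.

**Step 1: regularization.** We shrink $Q_0$ to a set that lies in the closure of both sides. Closures are in $E$. Let
$$H_1=E\setminus\overline G\supset H,\qquad G_1=E\setminus\overline{H_1}\supset G,\qquad A=\overline G=E\setminus H_1,\qquad B=\overline{H_1}=E\setminus G_1.$$
The inclusions hold because $G,H$ are open and disjoint, and $G,H_1$ are open and disjoint. Since $G_1$ misses $H_1$, we have $G\subset G_1\subset A$, so also $A=\overline{G_1}$. Put $Q=A\cap B=E\setminus(G_1\cup H_1)\subset Q_0$. Since $A\cup B\supset A\cup H_1=E$, $E$ is connected and $A,B$ are nonempty and closed, $Q\ne\emptyset$. As $Q\subset Q_0$ contains no $E_\gamma$, Claim 2 shows that $\pi_\alpha(Q)$ is countable for all $\alpha$.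

**Step 2: $Q$ has an isolated point $q$.** Suppose it has none. Then we can choose nonempty open sets $O_\sigma\subset Q$ for finite $0$-$1$ sequences $\sigma$ such that $\overline{O_{\sigma0}},\overline{O_{\sigma1}}$ are disjoint subsets of $O_\sigma$. For each $k$ the sets $\overline{O_\sigma}$, $|\sigma|=k$, are pairwise disjoint. So the compact set $Q'=\bigcap_k\bigcup_{|\sigma|=k}\overline{O_\sigma}$ maps continuously to $\{0,1\}^\omega$ (send a point to the sequence whose initial segments $\sigma$ satisfy: the point is in $\overline{O_\sigma}$), and onto it by compactness. Hence $Q'$ maps continuously onto $[0,1]$. By Tietze's theorem this map extends to a continuous $f:K\to[0,1]$. The functions $g\circ\pi_\alpha$, with $g:Z_\alpha\to\mathbb R$ continuous, form an algebra that contains the constants and separates points. So by Stone–Weierstrass $f$ is a uniform limit of functions $f_i\circ\pi_{\alpha_i}$, $i\in\omega$. Let $\alpha=\sup\alpha_i<\omega_1$. Then $f(u)$ depends only on $\pi_\alpha(u)$. As $f(Q)=[0,1]$, $\pi_\alpha(Q)$ is uncountable, which contradicts Step 1. So $Q$ has an isolated point $q$. Put $q_\alpha=\pi_\alpha(q)$.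

**Step 3: a neighborhood of $q$, and a continuum on each side.** Choose $\alpha_0$ and an open $W\ni q_{\alpha_0}$ in $Z_{\alpha_0}$ with
$$Q\cap\pi_{\alpha_0}^{-1}(\overline W)=\{q\}\quad\text{and}\quad F:=E\cap\pi_{\alpha_0}^{-1}(\overline W)\ne E.$$
Let $O=E\cap\pi_{\alpha_0}^{-1}(W)$; it is open in $E$ and $q\in O\subset F$. Then $A\cap B\cap F=\{q\}$. By Fact 5(v) every component of $F$ meets $\operatorname{Fr}F\subset F\setminus O$. Let $A_*$, $B_*$ be the components of $q$ in $A\cap F$ and in $B\cap F$.

*$A_*$ is nondegenerate.* Suppose $A_*=\{q\}$. By Fact 5(i) there is an open-and-closed subset $O'$ of $A\cap F$ with $q\in O'\subset O$. Since $O\cap A$ is open in $A$ and contained in $A\cap F$, the set $O'$ is open in $A$. As $q\in A=\overline{G_1}$, there is $g\in G_1\cap O'$, and $g\ne q$ because $q\notin G_1$. Let $M$ be the component of $g$ in $F$.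

If $q\notin M$, then $M$ is the union of the closed sets $M\cap A\ni g$ and $M\cap B$, which are disjoint since $A\cap B\cap F=\{q\}$. So $M\subset A\cap F$. Being connected and meeting $O'$, $M$ is contained in $O'\subset O$, which contradicts $M\setminus O\ne\emptyset$.

If $q\in M$, then $M=(M\cap A)\cup(M\cap B)$ with $(M\cap A)\cap(M\cap B)=\{q\}$. Then $M\cap A$ is connected: if $M\cap A=Y_1\sqcup Y_2$ with $Y_i$ closed and $q\in Y_1$, then $Y_2$ and $Y_1\cup(M\cap B)$ are disjoint, closed and cover $M$, so $Y_2=\emptyset$. Thus $g\in M\cap A\subset A_*=\{q\}$, a contradiction.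

In the same way, with $B=\overline{H_1}$ and $q\notin H_1$, $B_*$ is nondegenerate.

Fix $\alpha_1$ such that $\pi_{\alpha_1}(A_*)$ and $\pi_{\alpha_1}(B_*)$ are nondegenerate. For $\alpha\ge\alpha_1$, the sets $C_\alpha:=\pi_\alpha(A_*)$ and $D_\alpha:=\pi_\alpha(B_*)$ are nondegenerate metrizable continua, hence perfect, and they contain $q_\alpha$.

**Step 4: tameness.** We want a stage $\alpha$ such that $q_\beta$ stays in the lifts $C_\alpha^\beta$ and $D_\alpha^\beta$ forever. Call $A_*$ *$\alpha$-tame* ($\alpha\ge\alpha_1$) if $q_\beta\in C_\alpha^\beta$ for all $\beta\ge\alpha$. For example, if $q_\beta\ne z_\beta$ for all $\beta\ge\alpha$, then $A_*$ is $\alpha$-tame by (P4). By (P3), $C_\alpha^{\alpha'}\subset C_{\alpha'}$ for $\alpha'\ge\alpha$, so by (P2) $C_\alpha^\beta\subset C_{\alpha'}^\beta$ for $\beta\ge\alpha'$; hence $\alpha$-tameness implies $\alpha'$-tameness.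

*Claim: $A_*$ is $\alpha$-tame for some $\alpha$.* Suppose not.

*Step 4a: a small continuum that first appears inside a blown-up arc.* Let $\alpha=\alpha_1$. There is $\beta>\alpha$ with $q_\beta\notin C_\alpha^\beta$. Let $Y$ be a closed neighborhood of $q_\beta$ in $Z_\beta$ disjoint from $C_\alpha^\beta$. As $\pi_\beta(A_*)\supset C_\alpha^\beta\ne\emptyset$, $A_*\not\subset\pi_\beta^{-1}(Y)$. Let $A_{**}$ be the component of $q$ in $A_*\cap\pi_\beta^{-1}(Y)$. By boundary bumping in $A_*$, it contains a point mapped by $\pi_\beta$ outside $\operatorname{int}Y$, so $\pi_\beta(A_{**})$ is nondegenerate. Every $u\in\pi_\beta(A_{**})$ satisfies $\pi^\beta_\alpha(u)\in C_\alpha$ and, being in $Y$, $u\notin C_\alpha^\beta$. So by (P4) $\pi^\beta_\delta(u)=z_\delta$ for some $\delta\in[\alpha,\beta)$, and $\pi^\beta_\alpha(u)$ lies in the countable set $\{\pi^\delta_\alpha(z_\delta):\alpha\le\delta<\beta\}$. Thus $\pi_\alpha(A_{**})$ is a countable metrizable continuum, that is, $\pi_\alpha(A_{**})=\{q_\alpha\}$ by Fact 5(iv). Let $\delta\in(\alpha,\beta]$ be least with $\pi_\delta(A_{**})$ nondegenerate. A point of $Z_\delta$ with $\delta$ a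 limit is determined by its earlier images, so $\delta$ is not a limit; say $\delta=\eta+1$. As $\pi_\eta(A_{**})=\{q_\eta\}$, the nondegenerate continuum $\pi_{\eta+1}(A_{**})$ lies in $p_\eta^{-1}(q_\eta)$. Hence $q_\eta=z_\eta$, and $\pi_{\eta+1}(A_{**})$ is a nondegenerate subarc of $X_\eta$ containing $x:=q_{\eta+1}$. It contains a nondegenerate arc $L$ with endpoint $x$. Let $J\supset L$ be the subarc of $X_\eta$ joining $x$ to an endpoint of $X_\eta$ in the direction of $L$.

*Step 4b: the next time $q$ is blown up.* We have $L\subset C_{\eta+1}$, and $A_*$ is not $(\eta+1)$-tame, so $q_{\beta'}\notin C_{\eta+1}^{\beta'}\supset L^{\beta'}$ for some $\beta'>\eta+1$. Since $x\in L$, (P4) for $L$ gives $\zeta\in[\eta+1,\beta')$ with $q_\zeta=z_\zeta$; take the least one. By (P4) again, $z_\zeta=q_\zeta\in L^\zeta\subset J^\zeta$. The set $L$ itself need not belong to any of our countable families, but $J$ was provided for: $\pi^\zeta_{\eta+1}(z_\zeta)=x\in X_\eta$, so $J^\zeta\in\mathcal F_\zeta$ by item 3, and $X_\zeta\subset J^{\zeta+1}$ by (3).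

*Step 4c: from $J$ back to $L$.* Near $x$ the arcs $J$ and $L$ agree. Let $\Omega=Z_{\eta+1}\setminus\overline{J\setminus L}$, an open set. It contains $x$, since $L$ is a nondegenerate initial piece of $J$ at $x$; and $J\cap\Omega=L\cap\Omega$. As $X_\zeta\subset(\pi^{\zeta+1}_{\eta+1})^{-1}(x)$, (P5) gives $X_\zeta\subset L^{\zeta+1}$. Hence
$$X_\zeta\subset L^{\zeta+1}\subset C_{\eta+1}^{\zeta+1}\subset C_{\zeta+1}.$$
For $\beta''\ge\zeta+1$, (P2) and Claim 1 give
$$C_{\zeta+1}^{\beta''}\supset X_\zeta^{\beta''}=(\pi^{\beta''}_{\zeta+1})^{-1}(X_\zeta)\ni q_{\beta''},$$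
because $q_{\zeta+1}\in p_\zeta^{-1}(z_\zeta)=X_\zeta$. So $A_*$ is $(\zeta+1)$-tame, a contradiction. This proves the claim. The same argument with $B_*$ and $D_\alpha$ in place of $A_*$ and $C_\alpha$ shows that $q_\beta\in D_\alpha^\beta$ for all $\beta\ge\alpha$, for some $\alpha$ (we then call $B_*$ $\alpha$-tame), and this too passes to larger $\alpha$.

**Step 5: the contradiction.** Choose $\alpha$ such that $A_*$ and $B_*$ are both $\alpha$-tame, and $\beta\ge\alpha$ such that step $\beta$ treats the pair $(C_\alpha,D_\alpha)$. Since $q_\beta\in C_\alpha^\beta\cap D_\alpha^\beta$, the point $z_\beta$ was chosen in this intersection, so both sets belong to $\mathcal F_\beta$. By (3) and (P3),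
$$X_\beta\subset C_\alpha^{\beta+1}\cap D_\alpha^{\beta+1}\subset\pi_{\beta+1}(A_*)\cap\pi_{\beta+1}(B_*).$$
By Claim 1, $E_\beta\subset A_*\cap B_*\subset A\cap B=Q\subset Q_0$, which contradicts our assumption. $\square$

## 15. Infinite dimension of all subcontinua ($n=2$, CH)

**Proof of Theorem B.** By Claim 1, $K$ is a continuum, and it is the limit of the $2$-spheres $Z_\alpha$, $\alpha<\omega_1$; it is nondegenerate since it maps onto $Z_0$. By induction on $N$ we show $\operatorname{ind}E\ge N$ for every nondegenerate continuum $E\subset K$. The case $N=0$ is clear. Assume it for $N$, and let $e\ne e'$ be points of $E$. Let $V\ni e$ be the complement in $E$ of a closed neighborhood of $e'$ that misses $e$. Let $U$ be any open set of $E$ with $e\in U\subset V$. Put $G=U$ and $H=E\setminus\overline U$. The set $U$ misses a neighborhood of $e'$, so $e'\in H$. Thus $G$ and $H$ are nonempty, open and disjoint, and $\operatorname{Fr}U=E\setminus(G\cup H)$. By Proposition 6, $\operatorname{Fr}U\supset E_\gamma$ for some $\gamma$. The set $E_\gamma$ is a nondegenerate continuum, so by Fact 1 and the inductive hypothesis $\operatorname{ind}\operatorname{Fr}U\ge\operatorname{ind}E_\gamma\ge N$.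 As $U$ was arbitrary, $\operatorname{ind}E\ge N+1$.

So $\operatorname{ind}E=\infty$, and by Fact 1 $\operatorname{Ind}E=\infty$, for all nondegenerate continua $E\subset K$, including $K$ itself. $\blacksquare$
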